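\title{The flip graph of the triangulations of the $d$-cube is disconnected for $d\ge 9$}

\begin{abstract}
We show that for every $d\ge 9$ the graph of bistellar operations (flips) on the triangulations of the $d$-cube is disconnected, and that some triangulations cannot be joined by flips to any coherent triangulation. The graph has at least $513^{\lfloor d/9\rfloor}$ connected components. We view a $9$-dimensional face as a product of three $3$-cubes, project each of them onto a hexagon, and define a compatibility relation on the vertices of the face. A triangulation whose edges in this face are all compatible keeps this property under every flip.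
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$ and let $A=\{0,1\}^d$ be the vertex set of the cube $[0,1]^d$. A \emph{triangulation} of $A$, or of the $d$-cube, is a collection $T$ of $d$-dimensional simplices with vertices in $A$ that cover $\mathrm{conv}(A)$ and any two of which intersect in a common, possibly empty, face. The members of $T$ are its \emph{maximal simplices}. Since the points of $A$ are in convex position, every triangulation uses all of them as vertices. We identify a simplex with its vertex set.

A triangulation is \emph{coherent} (or regular) if it arises from a height function $h\colon A\to\mathbb R$ as follows: take the convex hull of the lifted points $(a,h(a))$, $a\in A$, and project its lower facets to $\mathbb R^d$, assuming that they are all simplices.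

A \emph{circuit} is a minimal affinely dependent subset $Z\subseteq A$. Its affine dependence is unique up to scaling, and the signs of the coefficients split it as $Z=Z_+\sqcup Z_-$; either part may be called $Z_+$. The polytope $\mathrm{conv}(Z)$ has exactly two triangulations,
\[
T_+=\{Z\setminus z: z\in Z_+\},\qquad T_-=\{Z\setminus y: y\in Z_-\}.
\]
Suppose that $T$ is a triangulation of $A$ and that there is a nonempty set $L$ of subsets of $A\setminus Z$ such that the maximal simplices of $T$ containing a member of $T_+$ are exactly the sets $(Z\setminus z)\cup\rho$ with $z\in Z_+$, $\rho\in L$. Replacing them by the sets $(Z\setminus y)\cup\rho$ with $y\in Z_-$, $\rho\in L$ yields another triangulation $T'$ of $A$. This move is a \emph{bistellar operation}, or \emph{flip}, on $(Z_+,Z_-)$. The condition says that all members of $T_+$ have the same link $L$ in $T$, so that $T_+$ can be exchanged for $T_-$ without touching the rest of $T$. The \emph{flip graph} has the triangulations of $A$ as vertices, two of them being adjacent when they differ by one flip.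

For $d=2$ the four vertices form a circuit with $Z_+=\{00,11\}$ and $Z_-=\{10,01\}$. The two triangulations are $T_+$ and $T_-$, they differ by the flip with $L=\{\emptyset\}$, which exchanges the diagonals, and each is coherent: give height $-1$ to the ends of its diagonal and height $0$ to the other two points. In every dimension it is known that the coherent triangulations all lie in one connected component of the flip graph. The picture behind this fact is a height function moving from one position to another while the lower hull changes. An incoherent triangulation has no heights to move, so the picture says nothing about it. On the other hand the cube is rich in circuits (each $2$-face is one), which may suggest that enough flips are always available to reach a coherent triangulation.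

The question is posed in \cite{Baues}, with the following background. Triangulations of the $d$-cube with few maximal simplices are desirable for fixed point algorithms, so one is interested in algorithms that enumerate triangulations, such as De Loera's program PUNTOS, which enumerates the triangulations in the component of the coherent ones. De Loera has shown that the $d$-cube has incoherent triangulations for $d\ge4$, including some with \emph{flip deficiency}, that is, with fewer than $|A|-d-1=2^d-d-1$ neighbors in the flip graph, this number being the dimension of the secondary polytope of $A$. The problem is to determine whether, for every $d\ge4$, every triangulation of the $d$-cube lies in the same component as the coherent triangulations, that is, whether the flip graph is connected. The answer is no.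

\begin{theorem}\label{thm:A}
For every $d\ge 9$ there is a nonempty set $\mathcal C_d$ of triangulations of the $d$-cube that is closed under flips and omits some coherent triangulation. Hence no element of $\mathcal C_d$ lies in the component of the coherent triangulations.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $d\ge 9$ the flip graph of the $d$-cube has at least $513^{\lfloor d/9\rfloor}$ connected components.
\end{theorem}

So for $d\ge9$ an enumeration by flips that starts from coherent triangulations misses some triangulations. Nothing is claimed here for $4\le d\le 8$.

To separate components we need a property of triangulations that survives every flip. Ours concerns only edges: $\mathcal C_d$ consists of the triangulations whose edges inside a fixed $9$-face join \emph{compatible} vertices. A flip creates a new edge only when $|Z_+|=2$, and it then imposes strong conditions on the simplices around $Z_-$ (Section~\ref{sec:flips}). Section~\ref{sec:prism} shows on a triangular prism how these conditions block a flip, and it isolates what is needed to block many flips at once: an oriented complex in which every arrow $f\to g$ can be factored as $f\to r\to g$. Sections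 \ref{sec:hexagon} and~\ref{sec:M} construct such a complex on a product of two hexagons, each hexagon being a projection of a $3$-cube. A third hexagon takes over the role that the segment plays in the prism, which accounts for $9=3+3+3$. Section~\ref{sec:class} defines $\mathcal C_d$, Sections \ref{sec:probes} and~\ref{sec:closed} prove that it is closed under flips, and Sections \ref{sec:A} and~\ref{sec:B} prove the theorems.

\section{Flips and edges}\label{sec:flips}

The definitions above, and everything in this section, apply to the vertex set $A$ of any full-dimensional polytope. We write $\sigma\in T$ if $\sigma$ is a face of a maximal simplex of $T$; an \emph{edge} of $T$ is a $2$-element $\sigma\in T$. A \emph{positive combination} is a convex combination with all coefficients positive, so the relative interior of a simplex is the set of positive combinations of its vertices. We use three basic facts.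
\begin{enumerate}
\item[(T1)] Every point of $\mathrm{conv}(A)$ lies in the relative interior of exactly one $\sigma\in T$.
\item[(T2)] If a point of a face $\Phi$ of a polytope is a positive combination of points of the polytope, these points lie in $\Phi$. (Apply a linear form that attains its minimum exactly on $\Phi$.)
\item[(T3)] If a $2$-face $\Phi$ of $\mathrm{conv}(A)$ is a parallelogram, exactly one of its diagonals is an edge of $T$. (By (T1) and (T2) the center of $\Phi$ lies in the relative interior of exactly one $\sigma\in T$, and $\sigma\subset\Phi$; the simplices in $\Phi$ with the center in their relative interior are the two diagonals.)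
\end{enumerate}
The dependence of a circuit can be scaled to read $\sum_{z\in Z_+}\lambda_zz=\sum_{y\in Z_-}\mu_yy$ with positive coefficients that sum to $1$ on each side. This \emph{common point} lies in the relative interiors of both $Z_+$ and $Z_-$. Both parts have at least two elements, because no point of $A$ is a convex combination of other points of $A$.

\begin{lemma}\label{lem:flip}
Let $T'$ be obtained from $T$ by a flip on $(Z_+,Z_-)$.
\begin{enumerate}
\item[(i)] $Z_-\in T$, $Z_+\notin T$, $Z_+\in T'$, $Z_-\notin T'$, and $T$ is obtained from $T'$ by a flip on $(Z_-,Z_+)$.
\item[(ii)] If $T'$ has an edge that is not an edge of $T$, then $|Z_+|=2$ and this edge is $Z_+$.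
\item[(iii)] Let $Z_+=\{z,z'\}$. If $\zeta\in T$ contains $Z_-$ and $y\in\zeta\setminus\{z,z'\}$, then $\{y,z\}$ and $\{y,z'\}$ are edges of $T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $L\neq\emptyset$, the set $Z_-$ lies in a removed simplex and $Z_+$ lies in a new one. By (T1) and the common point, no triangulation contains both $Z_+$ and $Z_-$. This gives the first four claims. Each $Z\setminus y$ with $y\in Z_-$ contains $Z_+$, so no simplex of $T$ contains it. Hence the maximal simplices of $T'$ that contain a member of $T_-$ are exactly the new ones, and the flip can be undone with the same $L$.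

(ii) A new edge $e$ lies in some $(Z\setminus y)\cup\rho$ with $y\in Z_-$, $\rho\in L$. If some $z\in Z_+$ were not in $e$, then $e\subset(Z\setminus z)\cup\rho\in T$. So $Z_+\subseteq e$, and $|Z_+|\ge2$.

(iii) Let $\xi\supseteq\zeta$ be a maximal simplex of $T$. As $Z_-\notin T'$, the simplex $\xi$ is removed, so it is $(Z\setminus z)\cup\rho$ or $(Z\setminus z')\cup\rho$ for some $\rho\in L$. Both of these are simplices of $T$, both contain $y\in Z_-\cup\rho$, the first contains $z'$ and the second contains $z$.
\end{proof}

By (i), a set of triangulations that contains every triangulation obtained by a flip from one of its members is a union of connected components; we call such a set \emph{closed under flips}. Part (iii) is the tool for excluding a flip: it suffices to find, in a simplex around $Z_-$, one vertex that cannot be joined to both $z$ and $z'$. Such simplices are found by pushing the common point slightly in a chosen direction.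

\begin{lemma}\label{lem:move}
Let $\sigma\in T$, let $q$ be a point in the relative interior of $\sigma$, let $\Phi$ be a face of $\mathrm{conv}(A)$ with $q\in\Phi$, and let $y_0\in\Phi$. There are $\varepsilon\in(0,1)$ and $\zeta\in T$ with $\sigma\subseteq\zeta\subset\Phi$ such that $q_\varepsilon=(1-\varepsilon)q+\varepsilon y_0$ is a positive combination of the vertices of $\zeta$.
\end{lemma}

\begin{proof}
Let $\zeta_\varepsilon\in T$ contain $q_\varepsilon$ in its relative interior. Since $q_\varepsilon\in\Phi$, (T2) gives $\zeta_\varepsilon\subset\Phi$. As $T$ is finite, one simplex $\zeta$ equals $\zeta_\varepsilon$ along a sequence $\varepsilon\to0$, so $q\in\mathrm{conv}(\zeta)$. The face of $\zeta$ with $q$ in its relative interior is $\sigma$ by (T1).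
\end{proof}

\section{Staircase products and a blocked flip in the prism}\label{sec:prism}

All triangulations that we construct are products. An \emph{oriented complex} is a geometric simplicial complex $K$ whose edges are oriented, $v\to v'$, so that every simplex is linearly ordered by the relation ``$v=v'$ or $v\to v'$''. Any total order of the vertices of $K$ gives such an orientation, but directed cycles are allowed as long as they do not lie in one simplex. For oriented complexes $K,K'$ let $K\boxtimes K'$ be the set of nonempty chains of the product orders on $\sigma\times\sigma'$, for $\sigma\in K$, $\sigma'\in K'$.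

\begin{proposition}\label{prop:stair}
$K\boxtimes K'$ is a geometric simplicial complex with union $|K|\times|K'|$. If $K$ and $K'$ are pure, so is $K\boxtimes K'$. For a vertex $v'$ of $K'$, the simplices of $K\boxtimes K'$ in $|K|\times\{v'\}$ are the sets $\sigma\times\{v'\}$, $\sigma\in K$.
\end{proposition}

\begin{proof}
We show that every point $(x,x')\in|K|\times|K'|$ is a positive combination of exactly one chain, with unique coefficients. This suffices. Uniqueness of the coefficients makes every chain affinely independent. Subsets of chains are chains, so a point common to the convex hulls of two chains $s,s'$ is a positive combination of a subchain of each, the two subchains coincide, and the point lies in $\mathrm{conv}(s\cap s')$.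

Let $x,x'$ lie in the relative interiors of $\sigma\in K$, $\sigma'\in K'$. If $(x,x')$ is a positive combination of a chain, the first coordinates of the chain form a simplex of $K$ of which $x$ is a positive combination, so they form $\sigma$; the second coordinates form $\sigma'$ for the same reason. The coefficients are thus a probability distribution on $\sigma\times\sigma'$, supported on a chain, whose marginals are the barycentric coordinates of $x$ and $x'$. Fix $v\in\sigma$, $v'\in\sigma'$. The elements of the chain with first coordinate $\le v$ and those with second coordinate $\le v'$ are two initial segments of the chain, so one contains the other. Hence the mass of $\{\le v\}\times\{\le v'\}$ is the minimum of the two marginal masses. These numbers determine the distribution by inclusion--exclusion, which proves uniqueness. For existence, cut $[0,1]$ into consecutive intervals whose lengths are the barycentric coordinates of $x$ in the order of $\sigma$, do the same for $x'$, and give $(v,v')$ the length of the intersection of the intervals of $v$ and $v'$.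

Every chain lies in a product $\sigma\times\sigma'$ of maximal simplices and extends there to a maximal chain, a monotone lattice path with $\dim\sigma+\dim\sigma'+1$ elements. This gives purity. The last claim holds because every $\sigma\in K$ is linearly ordered.
\end{proof}

In particular, the product of triangulations of a $d_1$-cube and a $d_2$-cube is a triangulation of the $(d_1+d_2)$-cube, and the construction can be iterated by reorienting with total orders.

\begin{example}[the prism]\label{ex:prism}
Let $K$ be a triangle with arrows $f\to r\to g$, $f\to g$, and let $K'$ be a segment $s\to t$. Write $fs$ for $(f,s)$, and so on. The triangulation $T=K\boxtimes K'$ of the prism has the tetrahedra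
\[
\{fs,rs,gs,gt\},\qquad \{fs,rs,rt,gt\},\qquad\{fs,ft,rt,gt\}.
\]
Each side of the prism is a parallelogram, and over an arrow $u\to v$ of $K$ it is cut by the diagonal $\{us,vt\}$, along which both coordinates follow their arrows.

The diagonal over $f\to r$ can be flipped: with $Z_+=\{ft,rs\}$ and $Z_-=\{fs,rt\}$, the triangles $Z\setminus ft$ and $Z\setminus rs$ lie in one tetrahedron each, and both times the fourth vertex is $gt$. The diagonal over $f\to g$ cannot be flipped: with $Z_+=\{ft,gs\}$ and $Z_-=\{fs,gt\}$, the triangle $Z\setminus ft$ is completed by $rs$ and the triangle $Z\setminus gs$ by $rt$.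

Here is a second proof that uses only the edges of $T$. Suppose that the flip with $Z_+=\{ft,gs\}$ exists, and let $q$ be the center of the side over $fg$. Lemma~\ref{lem:move} with $y_0=rt$ gives a simplex $\zeta\supseteq Z_-$ of which $q_\varepsilon$ is a positive combination. The projection of $q_\varepsilon$ to $K$ is not on the segment $fg$, so $\zeta$ contains $rs$ or $rt$. By Lemma~\ref{lem:flip}(iii) this vertex is joined to both $ft$ and $gs$. But $\{rs,ft\}$ is not an edge because $f\to r$, and $\{rt,gs\}$ is not an edge because $r\to g$.
\end{example}

The example shows that an arrow $f\to g$ cannot be reversed as long as a \emph{middle vertex} $r$ with $f\to r\to g$ is present in a triangle. In the prism this protection is temporary, since the arrows $f\to r$ and $r\to g$ are unprotected. To obtain an invariant, every arrow must have a middle vertex. This forces directed cycles: without them we could number the vertices so that all arrows increase the number, and an arrow with the smallest increase would have no middle vertex. So we look for a cyclic structure inside a cube.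

\section{The hexagon}\label{sec:hexagon}

From now on the indices $i,j,k,l$ range over $\mathbb Z/6$. Label the vertex set $V=\{0,1\}^3$ by
\[
a=000,\quad b=111,\quad (c_0,\dots,c_5)=(100,110,010,011,001,101).
\]
The cube edges among the $c_k$ form the $6$-cycle $c_0c_1\cdots c_5$. Let $H$ be the triangulation of $[0,1]^3$ by the six tetrahedra $\{a,b,c_k,c_{k+1}\}$; these are the maximal chains of subsets of a $3$-element set, so $H$ is the staircase product of three segments $0\to1$.

Let $\pi\colon\mathbb R^3\to\mathbb R^3/\mathbb R(1,1,1)\cong\mathbb R^2$ be the projection along the diagonal $ab$. Then $\pi(a)=\pi(b)=0$; we call this point $o$, and we write $c_k$ also for $\pi(c_k)$. In the basis $c_0,c_2$ of the plane,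
\[
(c_0,\dots,c_5)=\bigl((1,0),(1,1),(0,1),(-1,0),(-1,-1),(0,-1)\bigr),
\]
so the $c_k$ are, in cyclic order, the vertices of a convex hexagon $P$, and
\begin{equation}\label{eq:hex}
c_{k-1}+c_{k+1}=c_k+o,\qquad c_k+c_{k+3}=2o .
\end{equation}
The \emph{wheel} $W$ is the triangulation of $P$ by the triangles $\{o,c_k,c_{k+1}\}$, with vertex set $W_0=\{o,c_0,\dots,c_5\}$. Its edges are the \emph{spokes} $oc_k$ and the \emph{rim edges} $c_kc_{k+1}$, with \emph{arrows} $o\to c_k$ and $c_k\to c_{k+1}$ (Figure~\ref{fig:arrows}, left). Two vertices are \emph{adjacent} if they form an edge, \emph{near} if they are equal or adjacent, and \emph{far} otherwise. The far pairs are the pairs $c_k,c_l$ at cyclic distance $2$ or $3$. We record four properties.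
\begin{enumerate}
\item[(W1)] Pairwise near vertices form a simplex of $W$, since the $6$-cycle has no triangle.
\item[(W2)] The vertices near both $c_{k-1}$ and $c_{k+1}$ are $o,c_k$. The only vertex near both $c_k$ and $c_{k+3}$ is $o$.
\item[(W3)] If $G$ is a vertex or a spoke, there is $t\notin G$ with $s\to t$ for all $s\in G$: take $t=c_0$ for $G=\{o\}$ and $t=c_{k+1}$ for $G=\{c_k\}$ or $\{o,c_k\}$. If $G$ is a rim edge, then $o\to s$ for all $s\in G$. In each case $G\cup\{t\}$, respectively $G\cup\{o\}$, is a simplex of $W$.
\item[(W4)] For $x,x'\in W_0$ the point $\frac12(x+x')$ is a vertex of $W$ or the midpoint of an edge of $W$. If it is $c_j$, then $x=x'=c_j$. If it is the midpoint of $c_jc_{j+1}$, then $\{x,x'\}=\{c_j,c_{j+1}\}$.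
\end{enumerate}
For (W4), near pairs need no argument, and \eqref{eq:hex} shows that a pair $c_{k-1},c_{k+1}$ gives the midpoint of $oc_k$ and a pair at distance $3$ gives $o$. The last two claims follow from (T2), since $c_j$ and $c_jc_{j+1}$ are faces of $P$.

\begin{lemma}\label{lem:half}
Let $x,x'\in W_0$ be far and $0<\lambda<1$. If $\lambda x+(1-\lambda)x'$ is a convex combination of vertices near both $x$ and $x'$, then $\lambda=\frac12$.
\end{lemma}

\begin{proof}
For $c_{k-1},c_{k+1}$ the point lies on the segments $c_{k-1}c_{k+1}$ and $oc_k$ by (W2). By \eqref{eq:hex} these are the diagonals of a parallelogram, which meet only at their midpoints. For $c_k,c_{k+3}$ the point is $o$, the midpoint of $c_kc_{k+3}$.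
\end{proof}

\begin{remark}\label{rem:wheel}
One wheel is not enough: under no orientation of its edges does every arrow have a middle vertex. Let $x\to y$ be a rim arrow and let $y'$ be the other rim neighbor of $x$. A rim edge lies in one triangle, so $x\to o\to y$. The middle vertex of $x\to o$ is not $y$, so $x\to y'\to o$. But the rim arrow $x\to y'$ requires $o\to y'$.
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.15]
\node (o) at (0,0) {$o$};
\foreach \k/\n in {0/0,1/60,2/120,3/180,4/240,5/300} \node (c\k) at (\n:1.3) {$c_{\k}$};
\foreach \k/\n in {0/1,1/2,2/3,3/4,4/5,5/0} {\draw[->] (c\k)--(c\n); \draw[->] (o)--(c\k);}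
\foreach \x/\p/\v in {3.7/A/\alpha_{j+1},7.2/B/\beta_{i+1}} {
\node (\p0) at (\x-1.1,-1.1) {$\tau_{ij}$};
\node (\p1) at (\x+1.1,-1.1) {$\tau_{i+1,j}$};
\node (\p2) at (\x-1.1,1.1) {$\tau_{i,j+1}$};
\node (\p3) at (\x+1.1,1.1) {$\tau_{i+1,j+1}$};
\node (\p4) at (\x,0) {$\v$};
\draw[->] (\p0)--(\p1); \draw[->] (\p0)--(\p2); \draw[->] (\p1)--(\p3); \draw[->] (\p2)--(\p3);
\draw[->] (\p0)--(\p4); \draw[->] (\p4)--(\p3);}
\draw[->] (A1)--(A4); \draw[->] (A4)--(A2);
\draw[->] (B2)--(B4); \draw[->] (B4)--(B1);
\end{tikzpicture}
\caption{Left: the wheel $W$ with its arrows. Middle and right: the arrows on the edges of the two square pyramids of the complex $M$ over the square $\square_{ij}$, seen from their apexes $\alpha_{j+1}$ and $\beta_{i+1}$. The diagonals of the square carry no arrow.}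
\label{fig:arrows}
\end{figure}

\section{A complex on the product of two hexagons}\label{sec:M}

In the product $P\times P$ the two rims span a torus, and the rim arrows of one factor can find middle vertices with the help of the other factor. Let $M_0=W_0\times W_0$ and write
\[
\tau_{ij}=(c_i,c_j),\qquad \alpha_j=(o,c_j),\qquad \beta_i=(c_i,o),\qquad \kappa=(o,o),
\]
and $\square_{ij}=\{\tau_{ij},\tau_{i+1,j},\tau_{i,j+1},\tau_{i+1,j+1}\}$, the vertex set of a parallelogram that we call a \emph{square}.

\subsection*{Cells}
Let $N$ be the staircase product of $W$ with itself for the orders $c_k<c_{k+1}<o$ on the triangles. These orders differ from the arrows of $W$; they are used only to define $N$ and once more in the proof of Lemma~\ref{lem:nonempty}. For each $i,j$ the six lattice paths from $\tau_{ij}$ to $\kappa$ give the maximal simplices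
\[
\begin{array}{ll}
(1)\ \{\tau_{ij},\tau_{i+1,j},\alpha_j,\alpha_{j+1},\kappa\}, &
(6)\ \{\tau_{ij},\tau_{i,j+1},\beta_i,\beta_{i+1},\kappa\},\\
(2)\ \{\tau_{ij},\tau_{i+1,j},\tau_{i+1,j+1},\alpha_{j+1},\kappa\}, &
(5)\ \{\tau_{ij},\tau_{i,j+1},\tau_{i+1,j+1},\beta_{i+1},\kappa\},\\
(3)\ \{\tau_{ij},\tau_{i+1,j},\tau_{i+1,j+1},\beta_{i+1},\kappa\}, &
(4)\ \{\tau_{ij},\tau_{i,j+1},\tau_{i+1,j+1},\alpha_{j+1},\kappa\}.
\end{array}
\]
We now erase the diagonals of the squares. Our invariant will allow both diagonals of a square and put no arrow on them, so that flips exchanging them need not be excluded. Merging (2) with (4) and (3) with (5) gives the polytopes with vertex sets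
\[
C^1_{ij}=(1),\qquad C^2_{ij}=\square_{ij}\cup\{\alpha_{j+1},\kappa\},\qquad C^3_{ij}=\square_{ij}\cup\{\beta_{i+1},\kappa\},\qquad C^4_{ij}=(6).
\]
Since (2) and (3) are $4$-simplices, $C^2_{ij}$ and $C^3_{ij}$ are two-fold pyramids over the square. Such a pyramid is the union of the two simplices merged into it, and its faces are given by the vertex subsets that meet $\square_{ij}$ in a possibly empty face of the square. The faces of the $C^\nu_{ij}$ are called \emph{cells}; we identify a cell with its vertex set.

Recall that a \emph{polyhedral complex} is a finite set of polytopes that is closed under taking faces and in which any two members intersect in a common face. Every point of the union lies in the relative interior of exactly one member, its \emph{carrier}, and the carrier is a face of every member that contains the point.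

\begin{lemma}\label{lem:complex}
The cells form a polyhedral complex $M$ with union $P\times P$.
\end{lemma}

\begin{proof}
It suffices to show that two maximal cells $C,C'$ meet in a common face. Two $\tau$'s of a maximal cell that differ in both indices occur only in $C^2$ and $C^3$, where they are opposite vertices of the square of that cell, and an opposite pair determines its square. So a maximal cell that contains two opposite vertices of $\square_{ij}$ contains $\square_{ij}$. Therefore the set $U$ of common vertices of $C$ and $C'$ meets the square of $C$ or $C'$, if there is one, either in the whole square or in a subset without an opposite pair, which is empty, a vertex or a side. Thus $U$ is the vertex set of a face of $C$ and of a face of $C'$. Since $N$ is a simplicial complex, the intersection of the two polytopes is the union of the sets $\mathrm{conv}(s\cap s')$ over the maximal simplices $s\subseteq C$, $s'\subseteq C'$ of $N$. So it is contained in $\mathrm{conv}(U)$, and the reverse inclusion holds by convexity.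
\end{proof}

\subsection*{Adjacency}
Two distinct vertices of $M$ are \emph{adjacent} if they lie in a common cell; \emph{near} and \emph{far} are defined as for $W$. The vertex $\alpha_j$ lies in the maximal cells $C^1_{ij}$, $C^1_{i,j-1}$, $C^2_{i,j-1}$, and $\beta_i$ lies in $C^4_{ij}$, $C^4_{i-1,j}$, $C^3_{i-1,j}$. We read off:
\begin{itemize}
\item $\kappa$ lies in every maximal cell and is near every vertex;
\item $\alpha_j$ is adjacent to $\kappa$, to $\alpha_{j\pm1}$, to all $\tau_{ij}$ and $\tau_{i,j-1}$, and to nothing else;
\item $\beta_i$ is adjacent to $\kappa$, to $\beta_{i\pm1}$, to all $\tau_{ij}$ and $\tau_{i-1,j}$, and to nothing else;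
\item $\tau_{ij}$ and $\tau_{i'j'}$ are near if and only if $i'-i$ and $j'-j$ lie in $\{0,\pm1\}$.
\end{itemize}
In particular every $\alpha$ is far from every $\beta$.

\begin{lemma}\label{lem:adj}
\begin{enumerate}
\item[(a)] Near vertices of $M$ are near in $W$ in each coordinate.
\item[(b)] Pairwise near vertices of $M$ lie in a common cell.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every maximal cell lies in a product of two triangles of $W$.

(b) We may ignore $\kappa$. The $6$-cycle has no triangle, so the $\tau$'s in the set have first indices in some $\{i,i+1\}$ and second indices in some $\{j,j+1\}$, and the $\alpha$'s, if any, are a single one or a consecutive pair. If only $\tau$'s occur, they lie in $\square_{ij}$. If exactly one $\alpha$ occurs, call it $\alpha_{j+1}$; the $\tau$'s have second index $j$ or $j+1$, and the set lies in some $C^2_{ij}$. If $\alpha_j,\alpha_{j+1}$ occur, the $\tau$'s have second index in $\{j-1,j\}\cap\{j,j+1\}=\{j\}$, and the set lies in some $C^1_{ij}$. For $\beta$'s exchange the roles of the indices and use $C^3,C^4$. An $\alpha$ and a $\beta$ do not occur together.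
\end{proof}

\subsection*{Arrows}
The edges ($1$-cells) of $M$ are the adjacent pairs other than the diagonals of squares. We orient each of them by an \emph{arrow}:
\[
\begin{array}{c}
\tau_{ij}\to\tau_{i+1,j},\qquad \tau_{ij}\to\tau_{i,j+1},\qquad \alpha_j\to\tau_{ij}\to\alpha_{j+1},\qquad \beta_i\to\tau_{ij}\to\beta_{i+1},\\[2pt]
\alpha_j\to\alpha_{j+1},\qquad \beta_i\to\beta_{i+1},\qquad \kappa\to v\ \text{ for all } v\neq\kappa .
\end{array}
\]
To remember them, place $\tau_{ij}$ at the point $(i,j)$ of a $6\times6$ torus grid, think of $\alpha_j$ as lying between the rows $j-1$ and $j$ and of $\beta_i$ as lying between the columns $i-1$ and $i$, and let all arrows point upward or to the right (Figure~\ref{fig:arrows}). Cells, adjacency and arrows are invariant under the shifts $i\mapsto i+1$ and $j\mapsto j+1$, and under the \emph{exchange} of the two factors, $\alpha_k\leftrightarrow\beta_k$, $\tau_{ij}\leftrightarrow\tau_{ji}$, which maps $C^1_{ij}$ to $C^4_{ji}$ and $C^2_{ij}$ to $C^3_{ji}$.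

For an arrow $f\to f'$ put $\mathrm{Mid}(f\to f')=\{r: f\to r\to f'\}$ and $\mathrm{Aft}(f\to f')=\{n: f\to n,\ f'\to n\}$. Up to the exchange there are six types of arrows, and the list of arrows gives the following elements.
\[
\begin{array}{c|l|l|l}
 & \text{arrow} & \text{in Mid} & \text{in Aft}\\ \hline
(\mathrm e1) & \tau_{ij}\to\tau_{i+1,j} & \beta_{i+1} & \\
(\mathrm e2) & \alpha_j\to\tau_{ij} & \tau_{i-1,j} & \tau_{i+1,j},\ \alpha_{j+1}\\
(\mathrm e3) & \tau_{ij}\to\alpha_{j+1} & \tau_{i+1,j} & \tau_{i,j+1}\\
(\mathrm e4) & \alpha_j\to\alpha_{j+1} & \tau_{ij}\ (\text{all } i) & \\
(\mathrm e5) & \kappa\to\tau_{ij} & \alpha_j,\ \beta_i & \\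
(\mathrm e6) & \kappa\to\alpha_j & \tau_{i,j-1}\ (\text{all } i) &
\end{array}
\]

\begin{lemma}\label{lem:arrows}
\begin{enumerate}
\item[(a)] Every arrow of $M$ has a nonempty $\mathrm{Mid}$.
\item[(b)] From every vertex of $M$ at least two arrows go out.
\item[(c)] Three vertices pairwise joined by arrows form a triangular $2$-cell, and $\square_{ij}\cup\{\alpha_{j+1}\}$ is a cell, a pyramid over $\square_{ij}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is the table. (b) $\tau_{ij}\to\tau_{i+1,j},\tau_{i,j+1}$; $\alpha_j$ and $\beta_i$ point to six $\tau$'s each; $\kappa$ points to all other vertices. (c) The three vertices lie in a maximal cell by Lemma~\ref{lem:adj}(b) and contain no diagonal of a square, so they form a face of it. The set $\square_{ij}\cup\{\alpha_{j+1}\}$ is a face of $C^2_{ij}$.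
\end{proof}

\subsection*{Midpoints}
In most cases below the common point of a circuit projects to a midpoint of two vertices of $M$, and we need its carrier.

\begin{lemma}\label{lem:mid}
For $m,m'\in M_0$ write $\frac12(m+m')=(g_1,g_2)$. Then each $g_\nu$ is a vertex of $W$ or the midpoint $\mathrm{mid}(e)$ of an edge $e$ of $W$, and the carrier of $(g_1,g_2)$ in $M$ is given by the following table, whose rows are indexed by $g_1$ and whose columns by $g_2$. The point is the center of its carrier.
\[
\begin{array}{c|cccc}
 & o & c_j & \mathrm{mid}(oc_j) & \mathrm{mid}(c_jc_{j+1})\\ \hline
o & \kappa & \alpha_j & \kappa,\alpha_j & \alpha_j,\alpha_{j+1}\\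
c_i & \beta_i & \tau_{ij} & \beta_i,\tau_{ij} & \tau_{ij},\tau_{i,j+1}\\
\mathrm{mid}(oc_i) & \kappa,\beta_i & \alpha_j,\tau_{ij} & \kappa,\tau_{ij} & \tau_{ij},\alpha_{j+1}\\
\mathrm{mid}(c_ic_{i+1}) & \beta_i,\beta_{i+1} & \tau_{ij},\tau_{i+1,j} & \tau_{ij},\beta_{i+1} & \square_{ij}
\end{array}
\]
\end{lemma}

\begin{proof}
The first claim is (W4). Each entry is a vertex, a pair joined by an arrow, or a square, hence a cell, and the average of its vertices is $(g_1,g_2)$; for instance $\tau_{ij}+\alpha_{j+1}=(c_i+o,\,c_j+c_{j+1})$.
\end{proof}

\section{Compatible vertices and the class $\mathcal C_d$}\label{sec:class}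

Let $d\ge9$ and let $F=[0,1]^9\times\{0\}^{d-9}$, a face of the $d$-cube. We regard $F$ as $[0,1]^3\times[0,1]^3\times[0,1]^3$, with vertex set $A_F=V\times V\times V$, and define affine maps
\[
m\colon F\to P\times P,\quad m(p_1,p_2,p_3)=(\pi p_1,\pi p_2),\qquad w\colon F\to P,\quad w(p_1,p_2,p_3)=\pi p_3 .
\]
For $p\in A_F$ put $\bar p=(m(p),w(p))\in M_0\times W_0$, and say that $p$ lies \emph{over} $\bar p$. Every element of $M_0\times W_0$ has a vertex over it. The complex $M$ takes the place of the triangle in Example~\ref{ex:prism}, and $W$ that of the segment.

\begin{definition}\label{def:compat}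
Two elements $(f,s),(g,t)\in M_0\times W_0$ are \emph{compatible} if $f,g$ are near in $M$, $s,t$ are near in $W$, and neither ($f\to g$ and $t\to s$) nor ($g\to f$ and $s\to t$) holds. Vertices $p,p'\in A_F$ are compatible if $\bar p,\bar p'$ are. Let $\mathcal C_d$ be the set of triangulations of the $d$-cube all of whose edges with both ends in $F$ are compatible.
\end{definition}

The last condition will be used in the following form.

\medskip\noindent\textbf{Crossing rule.} \emph{If $f\to g$ in $M$ and $s\to t$ in $W$, then $(f,t)$ and $(g,s)$ are incompatible.}
\medskip

The permutation of coordinates that exchanges the first two factors of $F$ is a symmetry of the $d$-cube. It induces the exchange on $M$, leaves $w$ unchanged, and preserves $F$, compatibility and $\mathcal C_d$.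

\begin{lemma}\label{lem:nonempty}
$\mathcal C_d\neq\emptyset$ for every $d\ge9$.
\end{lemma}

\begin{proof}
We want a staircase product over the arrows of $M$ and $W$. For this we need a triangulation of $[0,1]^6$ lying over $M$ whose simplices are linearly ordered by the arrows.

Let $K=H\boxtimes H$ for the orders $c_k<c_{k+1}<a<b$ on the tetrahedra of $H$. It triangulates $[0,1]^6$. Since $\pi$ is weakly order-preserving from these orders to the orders $c_k<c_{k+1}<o$, the map $\pi\times\pi$ sends each simplex of $K$ into a simplex of $N$. The edges of $N$ without an arrow are the diagonals $\tau_{ij}\tau_{i+1,j+1}$; add the arrows $\tau_{ij}\to\tau_{i+1,j+1}$ and speak of \emph{extended arrows}. In each of the sequences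
\[
\begin{array}{ll}
(1)& \kappa,\ \alpha_j,\ \tau_{ij},\ \tau_{i+1,j},\ \alpha_{j+1},\\
(2)& \kappa,\ \tau_{ij},\ \tau_{i+1,j},\ \alpha_{j+1},\ \tau_{i+1,j+1},\\
(3)& \kappa,\ \tau_{ij},\ \beta_{i+1},\ \tau_{i+1,j},\ \tau_{i+1,j+1}
\end{array}
\]
every element has an extended arrow to every later one. The exchange preserves extended arrows and maps the types (1), (2), (3) to (6), (5), (4). So the extended arrows order every simplex of $N$ linearly. Reorient $K$: orient an edge by the extended arrow between the images of its ends or, if the images coincide, by a fixed total order of $V\times V$. Each simplex of $K$ is then ordered lexicographically, hence linearly. Orient the third factor $H$ by $a<b<c_k<c_{k+1}$, which projects to the arrows of $W$, and let $T_0=K\boxtimes H$ for these orientations. It triangulates $[0,1]^9$.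

Let $\{p,p'\}$ be an edge of $T_0$ with $p<p'$ in the product order. Then $m(p),m(p')$ are equal or joined by an extended arrow from $m(p)$ to $m(p')$, and $w(p)=w(p')$ or $w(p)\to w(p')$. So both pairs are near, and neither $m(p')\to m(p)$ nor $w(p')\to w(p)$ holds. Hence $p,p'$ are compatible and $T_0\in\mathcal C_9$. For $d>9$ take $T_0\boxtimes K'$ with any triangulation $K'$ of $[0,1]^{d-9}$ and any total vertex orders. By Proposition~\ref{prop:stair} its edges in $F$ are those of $T_0$.
\end{proof}

\section{Probing a flip that leaves the class}\label{sec:probes}

In this section and the next we assume that $T\in\mathcal C_d$ and that a flip on $(Z_+,Z_-)$ turns $T$ into $T'\notin\mathcal C_d$, and we derive a contradiction. The triangulation $T'$ has an incompatible edge in $F$, which is not an edge of $T$. By Lemma~\ref{lem:flip}(ii) it is $Z_+=\{z,z'\}$. Write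
\[
\bar z=(m,w),\qquad \bar z'=(m',w'),\qquad q=\lambda z+(1-\lambda)z'\quad(0<\lambda<1)
\]
for the common point $q$ of the circuit. Let $E$ be the carrier of $m(q)=\lambda m+(1-\lambda)m'$ in $M$ and $G$ the carrier of $w(q)=\lambda w+(1-\lambda)w'$ in $W$. The roles of $z$ and $z'$ are symmetric.

In the prism we knew in advance which vertices a simplex near $q$ could have. Here $T$ is unknown, and all we know is that its edges in $F$ are compatible. The next lemma recovers the information; it is where Lemma~\ref{lem:adj}(b) and (W1) are needed.

\begin{lemma}\label{lem:carrier}
Let $\zeta\in T$ with $\zeta\subset F$, and let $x$ be a positive combination of the vertices of $\zeta$. Then the elements $\bar y$, $y\in\zeta$, are pairwise compatible, every $m(y)$ is a vertex of the carrier of $m(x)$, and every $w(y)$ is a vertex of the carrier of $w(x)$.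
\end{lemma}

\begin{proof}
Distinct vertices of $\zeta$ form edges of $T$ in $F$, so they are compatible. By Lemma~\ref{lem:adj}(b) the points $m(y)$ are vertices of one cell $D$. As $m$ is affine, $m(x)\in D$ is a positive combination of them. The carrier of $m(x)$ is a face of $D$, and (T2) puts all $m(y)$ into it. The same proof works for $w$ with (W1).
\end{proof}

Because $F$ is a face of the cube and $q\in F$, (T2) gives $Z_-\subset F$. Lemma~\ref{lem:flip}(iii) and Lemma~\ref{lem:carrier}, both with $\zeta=Z_-$, give:
\begin{enumerate}
\item[(Z)] Every $p\in Z_-$ is compatible with $z$ and with $z'$, and $m(p)\in E$. Moreover $m(q)$ and $w(q)$ are convex combinations of the points $m(p)$, respectively $w(p)$, $p\in Z_-$.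
\end{enumerate}

Call an element of $M_0\times W_0$ an \emph{obstruction} if it differs from $\bar z$ and $\bar z'$ and is incompatible with at least one of them. A vertex $n\in M_0$ \emph{extends} $E$ if $n\notin E$ and $E\cup\{n\}$ is a cell that is a pyramid over $E$ with apex $n$. By Lemma~\ref{lem:arrows}(c) this holds if $E$ is a vertex or an edge and $n$ is joined by arrows, in either direction, to all vertices of $E$, and also if $E=\square_{ij}$, $n=\alpha_{j+1}$. A vertex $t\in W_0$ \emph{extends} $G$ if $t\notin G$ and $G\cup\{t\}$ is a simplex of $W$.

Let $(n,t)\in M_0\times W_0$. Choose $y_0\in A_F$ over $(n,t)$ and apply Lemma~\ref{lem:move} with $\sigma=Z_-$, $\Phi=F$. This gives $\varepsilon\in(0,1)$ and $\zeta\in T$ with $Z_-\subseteq\zeta\subset F$. Let $\mu$ be the probability distribution on $M_0\times W_0$ that gives each element the total coefficient in $q_\varepsilon$ of the vertices of $\zeta$ over it, and let $S=\{\bar y:y\in\zeta\}$ be its support. We call this a \emph{probe toward} $(n,t)$. The \emph{weight} of $f\in M_0$ is $\mu(\{f\}\times W_0)$, and the weight of $s\in W_0$ is $\mu(M_0\times\{s\})$. The \emph{$m$-parts} and \emph{$w$-parts} of $S$ are the vertices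 of positive weight.

\begin{lemma}\label{lem:probe}
In a probe toward $(n,t)$:
\begin{enumerate}
\item[(P1)] The elements of $S$ are pairwise compatible.
\item[(P2)] $S$ contains no obstruction.
\item[(P3)] If $n$ extends $E$, the $m$-parts lie in $E\cup\{n\}$, the weight of $n$ is $\varepsilon$, and the weights $\mu_f$ of the vertices $f\in E$ satisfy $\sum\mu_f=1-\varepsilon$ and $\sum\mu_ff=(1-\varepsilon)m(q)$.
\item[(P4)] If $t\in G$ or $t$ extends $G$, the $w$-parts lie in $G\cup\{t\}$, and every $s\in G\setminus\{t\}$ has weight $1-\varepsilon$ times its barycentric coordinate in $w(q)$. If $t$ extends $G$, its weight is $\varepsilon$.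
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) is part of Lemma~\ref{lem:carrier}. For (P2), if $y\in\zeta$ has $\bar y\ne\bar z,\bar z'$, then $y\neq z,z'$, and Lemma~\ref{lem:flip}(iii) shows that $\{y,z\}$ and $\{y,z'\}$ are edges of $T$ in $F$, hence compatible. For (P3), the point $m(q_\varepsilon)=(1-\varepsilon)m(q)+\varepsilon n$ lies in the relative interior of the pyramid $E\cup\{n\}$, so the $m$-parts are vertices of it by Lemma~\ref{lem:carrier}. The point $m(q_\varepsilon)$ is the weighted sum of the $m$-parts. Applying the affine function that is $1$ at $n$ and $0$ on $E$ gives the weight of $n$, and subtracting $\varepsilon n$ gives the rest. For (P4), the point $w(q_\varepsilon)=(1-\varepsilon)w(q)+\varepsilon t$ lies in the relative interior of the simplex $G\cup\{t\}$, and the weights are its barycentric coordinates.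
\end{proof}

A probe determines the two marginals of $\mu$, and the crossing rule restricts its support. The next three lemmas combine these facts to force an element into $S$. The first needs one marginal only.

\begin{lemma}[apex]\label{lem:apex}
No vertex $n\neq m,m'$ that extends $E$ is far from $m$ or from $m'$. No vertex $t\ne w,w'$ that extends $G$ is far from $w$ or from $w'$.
\end{lemma}

\begin{proof}
Probe toward $(n,o)$. By (P3), $S$ contains an element with $m$-part $n$. If $n$ were far from $m$ or $m'$, this element would be an obstruction, contrary to (P2). For $t$ probe toward $(\kappa,t)$ and use (P4).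
\end{proof}

\begin{lemma}[corner]\label{lem:corner}
Let $n$ extend $E$ and let $t$ extend $G$. Suppose that $f\to n$ and $s\to t$ for all $f\in E$, $s\in G$, or that $n\to f$ and $t\to s$ for all $f\in E$, $s\in G$. Then $(n,t)$ is not an obstruction.
\end{lemma}

\begin{proof}
Probe toward $(n,t)$. By (P3) and (P4), $S\subseteq(E\cup\{n\})\times(G\cup\{t\})$, and $n$ and $t$ have positive weight. If $(n,t)\notin S$, then $S$ contains some $(n,s)$ with $s\in G$ and some $(f,t)$ with $f\in E$. Under either hypothesis these are incompatible by the crossing rule, contrary to (P1). So $(n,t)\in S$, and (P2) applies.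
\end{proof}

The third lemma treats a vertex that lies between the vertices of $E$. We say that $r$ \emph{splits} $E$ if either $E$ is an edge $f\to f'$ with midpoint $m(q)$ and $r\in\mathrm{Mid}(f\to f')$, or $E=\square_{ij}$ with center $m(q)$ and $r=\alpha_{j+1}$. In both cases $r$ extends $E$, and $E=E^-\sqcup E^+$ with $E^-=\{f\in E:f\to r\}$ and $E^+=\{f\in E:r\to f\}$. For the square, $E^-=\{\tau_{ij},\tau_{i+1,j}\}$ and $E^+=\{\tau_{i,j+1},\tau_{i+1,j+1}\}$.

\begin{lemma}[middle]\label{lem:middle}
Let $r$ split $E$, let $G$ be an edge $s\to s'$ with midpoint $w(q)$, and let $t\in G$ or $s\to t\to s'$. Then $(r,t)$ is not an obstruction.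
\end{lemma}

\begin{proof}
Probe toward $(r,t)$ and put $\eta=\frac12(1-\varepsilon)$. By (P3), $E^-$ and $E^+$ have total weight $\eta$ each. For an edge this is immediate. For the square, the total weights $\eta^\pm$ satisfy $\eta^-+\eta^+=2\eta$ and, by comparing second coordinates, $\eta^-c_j+\eta^+c_{j+1}=\eta(c_j+c_{j+1})$, so $\eta^-=\eta^+=\eta$. By (P4) the $w$-parts lie in $\{s,t,s'\}$, and each of $s,s'$ that differs from $t$ has weight $\eta$.

Suppose that $s\neq t$ and $(r,s)\in S$. For $f\in E^-$ and a $w$-part $v\ne s$ we have $f\to r$ and $s\to v$, so $(f,v)\notin S$ by the crossing rule. Thus all the weight of $E^-$ sits on $E^-\times\{s\}$, and $s$ has weight at least $\eta+\mu(r,s)>\eta$, a contradiction. Suppose that $s'\ne t$ and $(r,s')\in S$. For $f\in E^+$ and a $w$-part $v\neq s'$ we have $r\to f$ and $v\to s'$, so $(f,v)\notin S$, and $s'$ has weight at least $\eta+\mu(r,s')>\eta$, a contradiction. Since $r$ has weight $\varepsilon>0$, we get $(r,t)\in S$, and (P2) applies.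
\end{proof}

\section{The class is closed under flips}\label{sec:closed}

\begin{proposition}\label{prop:closed}
For every $d\ge9$ the set $\mathcal C_d$ is closed under flips.
\end{proposition}

\begin{proof}
We keep the assumptions and notation of Section~\ref{sec:probes}. Since $z,z'$ are incompatible, one of the following holds, possibly after exchanging $z$ and $z'$: (1) $m\to m'$ and $w'\to w$; (2) $w,w'$ are far; (3) $w,w'$ are near and $m,m'$ are far.

\medskip\noindent\textbf{Case 1: $m\to m'$ and $w'\to w$.}
This is the prism. Here $E=\{m,m'\}$ and $G=\{w,w'\}$. By Lemma~\ref{lem:arrows}(a) there is $r$ with $m\to r\to m'$, and $r$ extends $E$. Probe toward $(r,w)$. By (P3) and (P4), $S$ contains $(r,w')$ or $(r,w)$. The first is incompatible with $\bar z=(m,w)$ because $m\to r$ and $w'\to w$. The second is incompatible with $\bar z'=(m',w')$ because $r\to m'$ and $w'\to w$. Both differ from $\bar z,\bar z'$, so (P2) is violated.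

\medskip\noindent\textbf{Case 2: $w,w'$ are far.}
By (Z), $w(q)$ is a convex combination of vertices near both $w$ and $w'$. Lemma~\ref{lem:half} gives $\lambda=\frac12$, so $w(q)=\frac12(w+w')$, $m(q)=\frac12(m+m')$, and Lemma~\ref{lem:mid} applies.

\emph{Distance $3$:} $w=c_k$, $w'=c_{k+3}$. Then $G=\{o\}$, and $t=c_{k+1}$ extends $G$, differs from $w,w'$ and is far from $w'$. This contradicts the apex lemma.

\emph{Distance $2$:} $w=c_k$, $w'=c_{k+2}$. Then $G$ is the spoke $o\to c_{k+1}$ with midpoint $w(q)$. The only vertices that extend $G$ are $w$ and $w'$ themselves, so the apex lemma gives nothing in $W$ and we must control the $m$-parts as well. Every $(n,c_{k+2})$ with $n\neq m'$ is an obstruction, being incompatible with $\bar z$, and $o,c_{k+1}\to c_{k+2}$. Every $(r,c_k)$ with $r\ne m$ is an obstruction, being incompatible with $\bar z'$, and $o\to c_k\to c_{k+1}$. So the corner lemma and the middle lemma give a contradiction as soon as we find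
\begin{enumerate}
\item[(A)] a vertex $n\neq m'$ with $f\to n$ for all $f\in E$, where $E$ is a vertex or an edge; or
\item[(B)] a vertex $r\neq m$ that splits $E$.
\end{enumerate}
If $E$ is a vertex, (A) holds by Lemma~\ref{lem:arrows}(b). If $E=\square_{ij}$, then $m\in\square_{ij}$ by (W4) in both coordinates, and (B) holds with $r=\alpha_{j+1}$. If $E$ is an edge, we may assume by the exchange symmetry that it has one of the types (e1)--(e6).
\begin{itemize}
\item (e1): the second coordinate of $m(q)$ is $c_j$, so that of $m$ is $c_j$ by (W4). Hence $m\ne\beta_{i+1}$, and (B) holds with $r=\beta_{i+1}$.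
\item (e2): Aft has two elements, one of which differs from $m'$; (A) holds.
\item (e3): if $m\ne\tau_{i+1,j}$, (B) holds with $r=\tau_{i+1,j}$. If $m=\tau_{i+1,j}$, then by \eqref{eq:hex}
\[
m'=\tau_{ij}+\alpha_{j+1}-\tau_{i+1,j}=(c_i+o-c_{i+1},\,c_{j+1})=\tau_{i-1,j+1},
\]
so (A) holds with $n=\tau_{i,j+1}$.
\item (e4)--(e6): Mid has at least two elements, one of which differs from $m$; (B) holds.
\end{itemize}

\medskip\noindent\textbf{Case 3: $w,w'$ are near, $m,m'$ are far.}
Now $G=\{w,w'\}$ is a vertex or an edge of $W$. Let $m=(x,u)$, $m'=(x',u')$. Two vertices of $M$ can be far because they are far in a coordinate, or in spite of being near in both. By the exchange symmetry, the case that $u,u'$ are far reduces to the case that $x,x'$ are far.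

\medskip\noindent\textbf{Case 3a: $x,x'$ are far.}
By (Z) and Lemma~\ref{lem:adj}(a), the first coordinate of $m(q)$ is a convex combination of vertices near both $x$ and $x'$. So $\lambda=\frac12$ by Lemma~\ref{lem:half}, and $m(q)=(g_1,g_2)$ is as in Lemma~\ref{lem:mid}.

\emph{Distance $3$:} $x=c_i$, $x'=c_{i+3}$, $g_1=o$. By the first row of the table, $E$ is $\{\kappa\}$, $\{\alpha_j\}$, $\{\kappa,\alpha_j\}$ or $\{\alpha_j,\alpha_{j+1}\}$. Let $n=\tau_{i+1,j}$, with any $j$ in the first case. It extends $E$ because $\kappa\to n$ and $\alpha_j\to n\to\alpha_{j+1}$. Its first coordinate $c_{i+1}$ differs from $x,x'$ and is far from $x'$, so $n$ is far from $m'$ by Lemma~\ref{lem:adj}(a). This contradicts the apex lemma.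

\emph{Distance $2$:} $x=c_{i-1}$, $x'=c_{i+1}$, $g_1=\mathrm{mid}(oc_i)$. By Lemma~\ref{lem:adj}(a), a vertex with first coordinate $c_{i+1}$ is far from $m$, and a vertex with first coordinate $c_{i-1}$ is far from $m'$. So the apex lemma is contradicted by any $n\neq m,m'$ that extends $E$ and has first coordinate $c_{i\pm1}$. We go through the third row of the table.
\begin{itemize}
\item $g_2=o$, $E=\{\kappa,\beta_i\}$. Take $n=\tau_{i-1,j}$ with $c_j\neq u$; we have $\kappa\to n\to\beta_i$.
\item $g_2=\mathrm{mid}(oc_j)$, $E=\{\kappa,\tau_{ij}\}$. Both $\tau_{i+1,j}$ and $\beta_{i+1}$ receive arrows from $\kappa$ and $\tau_{ij}$; take one that differs from $m'$.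
\item $g_2=\mathrm{mid}(c_jc_{j+1})$, $E=\{\tau_{ij},\alpha_{j+1}\}$, and $\{u,u'\}=\{c_j,c_{j+1}\}$ by (W4). If $u'\neq c_j$, take $n=\tau_{i+1,j}\neq m'$, with $\tau_{ij}\to n\to\alpha_{j+1}$. Otherwise $u\neq c_j$; take $n=\tau_{i-1,j}\ne m$, with $n\to\tau_{ij}$ and $n\to\alpha_{j+1}$.
\item $g_2=c_j$, $E=\{\alpha_j,\tau_{ij}\}$. By (W4), $u=u'=c_j$, so $m=\tau_{i-1,j}$ and $m'=\tau_{i+1,j}$. The natural candidates for $n$ are $m$ and $m'$ themselves, so we use the third factor. By (e2), $m\in\mathrm{Mid}$ and $m'\in\mathrm{Aft}$ of the arrow $\alpha_j\to\tau_{ij}$. If $w=w'$, (W3) gives $t$ with $w\to t$. Then $(m',t)$ differs from $\bar z,\bar z'$ and is incompatible with $\bar z$, contrary to the corner lemma. If $w\ne w'$, then $G$ is an edge with midpoint $w(q)$, and $m$ splits $E$. The element $(m,w')$ differs from $\bar z,\bar z'$ and is incompatible with $\bar z'$, contrary to the middle lemma.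
\end{itemize}

\medskip\noindent\textbf{Case 3b: $x,x'$ are near and $u,u'$ are near.}
We list the far pairs of this kind. The vertex $\kappa$ is near all vertices. Two $\alpha$'s, two $\beta$'s or two $\tau$'s that are near in both coordinates are near. The vertices $\alpha_j,\tau_{il}$ are near in both coordinates for $l\in\{j-1,j,j+1\}$, and among these they are far only for $l=j+1$; the exchange gives the statement for $\beta$. So $\{m,m'\}$ is $\{\alpha_j,\beta_i\}$, $\{\tau_{i+1,j},\beta_i\}$ or $\{\tau_{i,j+1},\alpha_j\}$, and the third pair reduces to the second by the exchange. The identities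
\[
\alpha_j+\beta_i=\kappa+\tau_{ij},\qquad \tau_{i+1,j}+\beta_i=\tau_{ij}+\beta_{i+1}
\]
show that $m,m'$ are opposite vertices of a parallelogram, a product of two edges of $W$, whose other diagonal is an arrow $e\to e'$, namely $\kappa\to\tau_{ij}$ or $\tau_{ij}\to\beta_{i+1}$. Each of $m,m'$ is joined by arrows to $e$ and $e'$, so $\{m,e,e'\}$ and $\{m',e,e'\}$ are $2$-cells. If $\lambda>\frac12$, then $m(q)$ lies in the relative interior of $\{m,e,e'\}$, so $E=\{m,e,e'\}$ and by (Z) some $p\in Z_-$ has $m(p)=m$; this $p$ is incompatible with $z'$, contrary to (Z). The case $\lambda<\frac12$ is the same with $z,z'$ exchanged. Hence $\lambda=\frac12$ and $E=\{e,e'\}$.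
\begin{itemize}
\item $\{m,m'\}=\{\alpha_j,\beta_i\}$, $E=\{\kappa,\tau_{ij}\}$. The vertex $\alpha_{j+1}$ receives arrows from $\kappa$ and $\tau_{ij}$, differs from $m,m'$ and is far from $\beta_i$. This contradicts the apex lemma.
\item $m=\tau_{i+1,j}$, $m'=\beta_i$, $E=\{\tau_{ij},\beta_{i+1}\}$. Here $f\to m$ and $m'\to f$ for both $f\in E$. If $G$ is a vertex or a spoke, (W3) gives $t\notin G$ with $s\to t$ for all $s\in G$; the element $(m,t)$ is incompatible with $\bar z'$. If $G$ is a rim edge, then $o\to s$ for all $s\in G$; the element $(m',o)$ is incompatible with $\bar z$. In both cases the $w$-part is not in $G=\{w,w'\}$, so the element is an obstruction, contrary to the corner lemma.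
\end{itemize}
Every case leads to a contradiction.
\end{proof}

\begin{remark}
The subcase $g_2=c_j$, $w=w'$ of Case 3a uses an arrow going out of an arbitrary vertex $w$ of $W$. A segment $s\to t$ has no arrow going out of $t$, so this step of the argument is not available if the third factor is a segment as in Example~\ref{ex:prism}. The cyclic rim of the wheel supplies the missing arrows.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

The set $\mathcal C_d$ is nonempty by Lemma~\ref{lem:nonempty} and closed under flips by Proposition~\ref{prop:closed}. We construct a coherent triangulation outside $\mathcal C_d$. Let $p=(a,a,c_0)$ and $p'=(a,a,c_2)$ in $A_F$. They are incompatible because $c_0,c_2$ are far.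

If a lower facet of the lifted polytope is not a simplex, it contains $d+2$ lifted points whose projections affinely span $\mathbb R^d$ and which lie on one hyperplane. For each such set of $d+2$ points of $A$ this is one nontrivial linear condition on $h$. So the heights outside finitely many hyperplanes of $\mathbb R^A$ define coherent triangulations, and we can choose such an $h$ with $h(p),h(p')<0$ and $h>0$ elsewhere. Let $T_h$ be its triangulation. The eighth coordinate $x_8$ is $0$ at $p$ and $1$ at $p'$. The affine function $\ell(x)=(1-x_8)h(p)+x_8h(p')$ is negative on the cube, equals $h$ at $p,p'$, and is smaller than $h$ at all other points of $A$. So the segment between the lifts of $p$ and $p'$ is a face of the lifted polytope, and its midpoint is the lowest point of the polytope above $\frac12(p+p')$. This point lies in a lower facet, which then contains the whole segment as a face by (T2). Hence $\{p,p'\}$ is an edge of $T_h$, and $T_h\notin\mathcal C_d$.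

This already shows that the flip graph is disconnected. For the last assertion we use that the coherent triangulations lie in one component. If some $T\in\mathcal C_d$ lay in it, $T$ would be joined to $T_h$ by flips, and $T_h$ would belong to $\mathcal C_d$. \hfill$\square$

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

The class $\mathcal C_d$ depends on a choice made in each of the three factors of $F$. Varying the choices gives many classes on the same face, and different faces can be treated independently.

A \emph{frame} of $[0,1]^3$ consists of a main diagonal ($4$ choices) and a direction of the $6$-cycle formed by the cube edges among the other six vertices ($2$ choices). A labeling $a,b,c_0,\dots,c_5$ of $V$ is \emph{adapted} to the frame if $\{a,b\}$ is the diagonal and $c_0,\dots,c_5$ follow the cycle in its direction. Two adapted labelings differ by a shift of indices and possibly by exchanging $a$ and $b$. For a triple $\varphi$ of frames, one for each factor of $F$, choose adapted labelings, define $\bar p\in M_0\times W_0$ by reading off the labels with $a,b\mapsto o$, and define \emph{$\varphi$-compatibility} and a class $\mathcal C_d^\varphi$ as in Definition~\ref{def:compat}.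 Adjacency and arrows in $M$ and $W$ are invariant under shifts, so the result does not depend on the labelings. There are $8^3=512$ triples.

\begin{lemma}\label{lem:frames}
The $512$ classes $\mathcal C_d^\varphi$ are nonempty, closed under flips, free of coherent triangulations, and pairwise disjoint.
\end{lemma}

\begin{proof}
The symmetry group of $[0,1]^3$ is transitive on frames: the reflections $x_\nu\mapsto1-x_\nu$ act transitively on the main diagonals, and exchanging the first two coordinates fixes $000$ and $111$ and maps $c_k$ to $c_{2-k}$ in the labeling of Section~\ref{sec:hexagon}, which reverses the cycle. A symmetry maps adapted labelings to adapted labelings. So $\mathcal C_d^\varphi=g(\mathcal C_d)$ for a symmetry $g$ of the $d$-cube that acts on the three factors of $F$ separately and fixes the other coordinates. Symmetries preserve flips and coherence, so the first three claims follow from Theorem~\ref{thm:A}.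

For disjointness let $T\in\mathcal C_d^\varphi$. We show that $T$ determines $\varphi$, by applying (T3) to $2$-faces of $F$.

\emph{Diagonals.} Fix a factor, fix vertices in the other two factors, and let $Q$ be a $2$-face of the chosen factor. It contains exactly one of $a,b$, and its other vertices form a path $c_k,c_{k+1},c_{k+2}$ in the $6$-cycle. The diagonal $\{c_k,c_{k+2}\}$ gives an incompatible pair, by definition in the third factor and by Lemma~\ref{lem:adj}(a) in the first two. So $T$ cuts the corresponding $2$-face of the cube along the diagonal through $a$ or $b$. Suppose that this also held for another main diagonal $\{a',b'\}$. The three cube neighbors of $a$ lie on the three other main diagonals, so we may assume that $aa'$ is a cube edge. A $2$-face containing $aa'$ contains neither $b$ nor $b'$, so its diagonal in $T$ would pass through both $a$ and $a'$, which is impossible. Hence $T$ determines the three main diagonals.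

\emph{Directions.} Fix reference labelings with these diagonals such that $a,c_0$ span a cube edge in the first factor. In $\varphi$, each cycle is directed as in the reference labeling or oppositely. Consider a $2$-face $\{y,y'\}\times\{v,v'\}$ of $F$, where $y,y'\in V\times V$ and $v,v'\in V$ span cube edges, and suppose that for $\varphi$ the images of $y,y'$ and of $v,v'$ are joined by arrows. By the crossing rule the diagonal in $T$ joins the pair of the two tails to the pair of the two heads. So $T$ and the direction of one of the two arrows determine the direction of the other. Take $\{v,v'\}=\{c_0,c_1\}$. For $y=(a,c_0)$, $y'=(c_0,c_0)$ the arrow has the form $\alpha_j\to\tau_{ij}$ and points from $y$ to $y'$ whatever the directions are; this determines the third direction. For $y=(c_0,c_0)$, $y'=(c_1,c_0)$ the arrow has the form $\tau_{ij}\to\tau_{i+1,j}$ and follows the first cycle; this determines the first direction. The choice $y=(c_0,c_0)$, $y'=(c_0,c_1)$ determines the second.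
\end{proof}

Define the \emph{$F$-type} of a triangulation $T$ of the $d$-cube to be $\varphi$ if $T\in\mathcal C_d^\varphi$, and ``none'' if there is no such $\varphi$. By Lemma~\ref{lem:frames} it is well defined, and it is constant on connected components because each class is a union of components. It depends only on the edges of $T$ in $F$. For $d=9$ all $513$ types occur: the classes are nonempty, and every coherent triangulation has type ``none''.

Now let $d\ge9$ and $\nu=\lfloor d/9\rfloor$. Choose $\nu$ disjoint blocks of nine coordinates, and let $F_s$ be the $9$-face on which all coordinates outside block $s$ vanish. A permutation of coordinates maps $F$ to $F_s$, so the $F_s$-type is defined and constant on components. Given triangulations $T_1,\dots,T_\nu$ of the $9$-cubes of the blocks and a triangulation of the cube of the remaining coordinates, if there are any, form an iterated staircase product with total vertex orders. By Proposition~\ref{prop:stair} it is a triangulation of the $d$-cube whose simplices in $F_s$ are those of $T_s$, so its $F_s$-type is the type of $T_s$. Hence all $513^\nu$ combinations of types occur, and triangulations with different combinations lie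 in different components. \hfill$\square$

\begin{thebibliography}{9}
\bibitem{Baues}
\emph{The Generalized Baues Problem},
\texttt{http://www.math.umn.edu/\~{}reiner/Papers/Baues.pdf}.
\end{thebibliography}
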